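# Class shifts, class reflections and class transpositions generate $\mathrm{RCWA}(\mathbb Z)$

Maps are composed from right to left, and $\mathbb N_0=\{0,1,2,\dots\}$. A class is a residue class $r(m)=r+m\mathbb Z$, always written with $m\ge 1$ and $0\le r<m$; the whole line $\mathbb Z=0(1)$ counts as a class.

## 1. Permutations of $\mathbb Z$ with slopes $\pm 1$

**Definition.** A mapping $f:\mathbb Z\to\mathbb Z$ is residue class-wise affine if there is a modulus $m\in\mathbb Z\setminus\{0\}$ such that on every residue class $r(m)$ it has the form $n\mapsto (an+b)/c$, with integers $a,b,c$ that may depend on the class. We write $\mathrm{RCWA}(\mathbb Z)$ for the set of all bijective residue class-wise affine mappings.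

We may take $m\ge1$, and every nonzero multiple of a modulus is again a modulus. Here is an example, which will stay with us:
$$\alpha(n)=\begin{cases}\frac{3n}{2}& n\in 0(2),\\[2pt] \frac{3n+1}{4}& n\in 1(4),\\[2pt] \frac{3n-1}{4}& n\in 3(4),\end{cases}\qquad\text{that is,}\qquad \begin{aligned}2k&\mapsto 3k,\\ 4k+1&\mapsto 3k+1,\\ 4k+3&\mapsto 3k+2.\end{aligned}\tag{1}$$
The right-hand form shows that $\alpha$ is a bijection: it carries the partition $\{0(2),1(4),3(4)\}$ of $\mathbb Z$ to the partition $\{0(3),1(3),2(3)\}$.

The number $a/c$ is called the slope of $f$ on the class. It depends only on $f$ and on the point $n$: two classes containing $n$ meet in an infinite progression, and two affine functions that agree at two points coincide. Slopes multiply under composition. Indeed, let $f$ have modulus $m\ge1$, let $g$ have modulus $l\ge1$, and let $C$ be the product of the absolute values of the denominators $c$ used for $f$ on the classes mod $m$. If $n'-n=mlCj$, then $n,n'$ lie in the same class mod $m$, and $f(n')-f(n)=\frac ac\,mlCj\in l\mathbb Z$. So on $n+mlC\mathbb Z$ the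 map $f$ is affine with values in one class mod $l$, where $g$ is affine. Hence $gf$ is residue class-wise affine, and its slope at $n$ is the slope of $g$ at $f(n)$ times the slope of $f$ at $n$.

Three families of elements are on offer as generators. To describe them we use coordinates on classes.

**Definition.** For a class $A=r(m)$ let $\lambda_A:\mathbb Z\to A$, $\lambda_A(k)=r+km$. For classes $A,B$ let $\kappa_{B,A}=\lambda_B\lambda_A^{-1}:A\to B$.

For example, $\lambda_{3(4)}(k)=4k+3$, and $\kappa_{2(3),3(4)}$ is $4k+3\mapsto 3k+2$, the third branch of $\alpha$. Note that $\lambda_{\mathbb Z}=\mathrm{id}$.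

**Definition.** For a class $A=r(m)$, the class shift $\nu_A$ and the class reflection $\varsigma_A$ fix $\mathbb Z\setminus A$ pointwise and are $n\mapsto n+m$ and $n\mapsto -n+2r$ on $A$, respectively. For disjoint classes $A=r_1(m_1)$ and $B=r_2(m_2)$, the class transposition $\tau_{A,B}$ is
$$n\mapsto\frac{m_2n+(m_1r_2-m_2r_1)}{m_1}\ \text{ on }A,\qquad n\mapsto\frac{m_1n+(m_2r_1-m_1r_2)}{m_2}\ \text{ on }B,$$
and the identity elsewhere.

In coordinates this becomes transparent. Substituting $n=r+km$ gives
$$\nu_A\lambda_A(k)=\lambda_A(k+1),\qquad \varsigma_A\lambda_A(k)=\lambda_A(-k).$$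
Substituting $n=r_1+km_1$ in the first branch of $\tau_{A,B}$ gives $r_2+km_2$. So $\tau_{A,B}$ is $\kappa_{B,A}$ on $A$, $\kappa_{A,B}$ on $B$, and the identity elsewhere. For instance $\tau_{0(2),1(4)}$ exchanges $2k$ and $4k+1$ for all $k$.

The three families come from three maps: $\nu:n\mapsto n+1$, $\varsigma:n\mapsto -n$ and $\tau:n\mapsto n+(-1)^n$. If $f$ is an injective residue class-wise affine mapping whose image $S$ is a union of finitely many classes, the restriction monomorphism $\pi_f$ sends $\sigma\in\mathrm{RCWA}(\mathbb Z)$ to the map $\sigma_f$ that fixes $\mathbb Z\setminus S$ pointwise and satisfies $\sigma_f(f(n))=f(\sigma(n))$. With $f=\lambda_A$ we get $\nu_f=\nu_A$ and $\varsigma_f=\varsigma_A$. With $f(2k)=\lambda_A(k)$, $f(2k+1)=\lambda_B(k)$ we get $\tau_f=\tau_{A,B}$, because $\tau$ exchanges $2k$ and $2k+1$.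

The source "The Group Elements" (https://stefan-kohl.github.io/rcwa/slides/aachen2004slides.pdf) states the conjecture that these three families, taken over all classes and all pairs of disjoint classes, generate $\mathrm{RCWA}(\mathbb Z)$. We shall prove it. First we record the shape of a general element.

**Lemma 1.** Let $\sigma$ be a bijective residue class-wise affine mapping with modulus $m\ge1$. For each class $A$ mod $m$, the image $B=\sigma(A)$ is a class, and there are $\varepsilon_A\in\{1,-1\}$ and $c_A\in\mathbb Z$ with
$$\sigma\lambda_A(k)=\lambda_{B}(\varepsilon_Ak+c_A)\qquad(k\in\mathbb Z).\tag{2}$$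
The classes $\sigma(A)$ partition $\mathbb Z$.

*Proof.* On $A=r(m)$ let $\sigma(n)=(an+b)/c$. Since $\sigma$ is injective, $a\ne0$. So $\sigma\lambda_A(k)=\sigma(r)+kd$ with $d=am/c\neq0$, and $d\in\mathbb Z$ as a difference of two values of $\sigma$. Hence $B=\sigma(A)$ is a class of modulus $|d|$. Let $\varepsilon_A$ be the sign of $d$ and define $c_A$ by $\sigma(r)=\lambda_B(c_A)$; then (2) holds. The images partition $\mathbb Z$ because $\sigma$ is bijective. $\square$

Consequently $\sigma^{-1}\lambda_B(k)=\lambda_A(\varepsilon_A(k-c_A))$ is affine on each of the classes $B$, so any common multiple of their moduli is a modulus of $\sigma^{-1}$. Together with the remark on composition, this shows that $\mathrm{RCWA}(\mathbb Z)$ is a group. Also, by (2), the slope of $\sigma$ on $A$ is $\varepsilon_A$ times the modulus of $\sigma(A)$ divided by the modulus of $A$.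

**Proposition 2.** Let $\sigma\in\mathrm{RCWA}(\mathbb Z)$ have only slopes $\pm1$. Then $\sigma$ is a product of class shifts, class reflections and class transpositions, and inverses of these.

*Proof.* Let $m$ be a modulus of $\sigma$ and use (2). Since the slopes are $\pm1$, every $\sigma(A)$ is again a class mod $m$. Let $\gamma$ be $\kappa_{\sigma(A),A}$ on each class $A$ mod $m$; this is a bijection of $\mathbb Z$. Then $\sigma\gamma^{-1}$ maps each $B=\sigma(A)$ to itself, by
$$\lambda_B(k)\ \mapsto\ \lambda_A(k)\ \mapsto\ \lambda_B(\varepsilon_Ak+c_A).$$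
Let $\delta_A=0$ if $\varepsilon_A=1$ and $\delta_A=1$ if $\varepsilon_A=-1$. The map $\nu_B^{c_A}\varsigma_B^{\delta_A}$ does exactly this on $B$ and fixes everything else, so
$$\sigma\gamma^{-1}=\prod_A\nu_{\sigma(A)}^{c_A}\,\varsigma_{\sigma(A)}^{\delta_A}.\tag{3}$$
Finally, $\gamma$ permutes the $m$ classes mod $m$ and preserves coordinates. The maps of this kind form a copy of the symmetric group $S_m$, in which the transpositions are the $\tau_{r(m),s(m)}$. Transpositions generate $S_m$, so $\gamma$ is a product of class transpositions. $\square$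

What changes for a general $\sigma$? The map $\gamma$ still makes sense, and (3) still holds. Only the last paragraph breaks: $A$ and $\sigma(A)$ now have different moduli, so $\gamma$ carries one partition of $\mathbb Z$ into classes to a quite different one, and no symmetric group contains it. The map $\alpha$ in (1) shows the difficulty in pure form: here $\varepsilon_A=1$ and $c_A=0$ on all three pieces, so $\gamma=\alpha$ and no shifts or reflections can be split off. We have to understand coordinate-preserving maps between arbitrary partitions into classes.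

## 2. Canonical bijections

**Definition.** A clopen set is a finite union of classes, possibly empty. Equivalently, it is a union of classes mod $N$ for some $N$ (take $N$ a common multiple of the moduli).

For example, $0(2)\cup 1(6)$ is clopen, with complement $3(6)\cup5(6)$. Clopen sets are closed under union, intersection and complement. Two classes intersect in a class or in $\emptyset$. A class $r(m)$ can be split into the two classes $r(2m)$ and $(r+m)(2m)$, which raises the number of parts of a partition by one. So every nonempty clopen set can be partitioned into $k$ classes for every sufficiently large $k$.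

**Definition.** A bijection $\varphi:U\to V$ of clopen sets is canonical if there is a finite partition of $U$ into classes $A_i$ such that each $B_i=\varphi(A_i)$ is a class and $\varphi|_{A_i}=\kappa_{B_i,A_i}$.

The map $\alpha$ is canonical, and so is every class transposition (partition the complement of $A\cup B$ into classes and use $\kappa_{D,D}=\mathrm{id}_D$). The shift $\nu$ is not canonical: since $0\le r<m$, we have $\lambda_A(k)\ge0\iff k\ge0$, so a canonical bijection never maps a negative number to a nonnegative one, whereas $\nu(-1)=0$.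

**Lemma 3.**
(a) For classes $A$ and $C$, $\lambda_A(C)$ is a class and $\lambda_{\lambda_A(C)}=\lambda_A\lambda_C$. Every class $A'\subseteq A$ has the form $\lambda_A(C)$ with $C$ a class. Hence $\kappa_{B,A}$ maps each class $A'\subseteq A$ onto a class $B'$, with $\kappa_{B,A}|_{A'}=\kappa_{B',A'}$.
(b) Inverses, compositions, restrictions to clopen subsets, and finite disjoint unions of canonical bijections are canonical.
(c) Between any two nonempty clopen sets there is a canonical bijection.

*Proof.* (a) Let $A=r(m)$ and $C=j(n)$ with $0\le r<m$, $0\le j<n$. Then $\lambda_A\lambda_C(k)=(r+jm)+knm$, and $0\le r+jm\le (m-1)+(n-1)m<nm$. So $\lambda_A(C)$ is the class $(r+jm)(nm)$, written in standard form, and its coordinate is $\lambda_A\lambda_C$. If $A'=r'(m')\subseteq A$, then $m\mid m'$ and $m\mid r'-r$, so $\lambda_A^{-1}(A')=\frac{r'-r}{m}+\frac{m'}{m}\mathbb Z$ is a class $C$. Put $B'=\lambda_B(C)$. On $A'=\lambda_A(C)$ we have $\lambda_B\lambda_A^{-1}=(\lambda_B\lambda_C)(\lambda_A\lambda_C)^{-1}=\kappa_{B',A'}$.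

(b) Inverses and disjoint unions are clear. For the restriction of $\varphi$ to a clopen $U'\subseteq U$, write $U'$ as a disjoint union of classes $D_j$; the nonempty sets $A_i\cap D_j$ are classes partitioning $U'$, and by (a) $\varphi$ is of the form $\kappa$ on each of them. For a composition $\psi\varphi$, with $\varphi:A_i\to B_i$ and $\psi:C_j\to D_j$ on the pieces, the nonempty sets $B_i\cap C_j$ are classes. By (a), $\varphi^{-1}(B_i\cap C_j)$ and $\psi(B_i\cap C_j)$ are classes, and $\varphi,\psi$ have the form $\kappa$ there. Since $\kappa_{D,B}\kappa_{B,A}=\kappa_{D,A}$, the composition is canonical.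

(c) Partition both sets into the same number of classes, match the classes, and use the maps $\kappa$. $\square$

Let $\Gamma$ be the group of all canonical bijections $\mathbb Z\to\mathbb Z$. For clopen $U$, let $\Gamma(U)\le\Gamma$ be the subgroup of elements fixing $\mathbb Z\setminus U$ pointwise. If $g\in\Gamma(U)$ and $\varphi:U\to V$ is canonical, $\varphi g\varphi^{-1}$ denotes the element of $\Gamma(V)$ obtained by extending by the identity. Let $T=\mathrm{CT}(\mathbb Z)\le\Gamma$ be the group generated by all class transpositions.

**Theorem 1.** $\mathrm{CT}(\mathbb Z)=\Gamma$.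

**Theorem 2.** $\mathrm{RCWA}(\mathbb Z)$ is generated by all $\nu_{r(m)}$, all $\varsigma_{r(m)}$ and all $\tau_{r_1(m_1),r_2(m_2)}$.

*Proof of Theorem 2 from Theorem 1.* Let $\sigma\in\mathrm{RCWA}(\mathbb Z)$ have modulus $m$ and use the notation (2). Let $\gamma$ be $\kappa_{\sigma(A),A}$ on each class $A$ mod $m$. As the $\sigma(A)$ are classes partitioning $\mathbb Z$, $\gamma\in\Gamma$. The computation leading to (3) did not use that $A$ and $\sigma(A)$ have equal moduli, so (3) holds. By Theorem 1, $\gamma$ is a product of class transpositions. $\square$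

So everything rests on Theorem 1, to which we now turn.

## 3. Partitions into two and three classes

If $\mathbb Z$ is partitioned into classes of moduli $m_1,\dots,m_k$ and $N$ is a common multiple, then counting classes mod $N$ gives $\sum N/m_i=N$, so the densities $1/m_i$ sum to $1$.

For $k=2$ this forces $m_1=m_2=2$. The only partition is $\{0(2),1(2)\}$, and the elements of $\Gamma$ with two pieces are $\mathrm{id}$ and $\tau_{0(2),1(2)}$.

For $k=3$ let $m_1\le m_2\le m_3$. Then $m_1\in\{2,3\}$. If $m_1=3$, all moduli are $3$. If $m_1=2$, then $1/m_2+1/m_3=1/2$, so $(m_2,m_3)$ is $(4,4)$ or $(3,6)$; the latter is impossible, because classes of coprime moduli $2$ and $3$ intersect. So there are exactly three partitions: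
$$\{0(3),1(3),2(3)\},\qquad \{0(2),1(4),3(4)\},\qquad\{1(2),0(4),2(4)\}.$$
The map $\tau_{0(2),1(2)}$ carries the second to the third, since $2k\mapsto 2k+1$, $4k+1\mapsto4k$ and $4k+3\mapsto 4k+2$. Permuting the classes of one partition by canonical maps is a product of class transpositions. So, for three pieces, the whole question is whether $\alpha\in T$.

The sensible first attempt is to peel: correct one piece at a time by class transpositions. Let us imitate $\alpha$ on $0(2)$, where it is $2k\mapsto3k$. The source $0(2)$ and the target $0(3)$ overlap, so no single transposition does it, but there is free room, $W=\mathbb Z\setminus(0(2)\cup0(3))=1(6)\cup5(6)$. We park $0(2)$ in $W$ and then move it to $0(3)$: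
$$t=\bigl(\tau_{0(6),1(6)}\,\tau_{3(6),5(6)}\bigr)\bigl(\tau_{0(4),1(6)}\,\tau_{2(4),5(6)}\bigr).$$
Indeed $4j\mapsto 6j+1\mapsto 6j$ and $4j+2\mapsto6j+5\mapsto6j+3$, as $\alpha$ does. So $h=t^{-1}\alpha$ fixes $0(2)$ pointwise. What does it do on the odd numbers? Following each branch, for instance $16i+1\mapsto 12i+1\mapsto 12i\mapsto 18i+1$ under $\alpha$, then $\tau_{0(6),1(6)}\tau_{3(6),5(6)}$, then $\tau_{0(4),1(6)}\tau_{2(4),5(6)}$, we find
$$\begin{aligned}16i+1&\mapsto18i+1,& 16i+5&\mapsto18i+7,& 16i+9&\mapsto18i+11,& 16i+13&\mapsto18i+17,\\ 16i+3&\mapsto18i+5,& 16i+11&\mapsto18i+13,& 8j+7&\mapsto6j+3.\end{aligned}$$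
One piece has been settled, and the two remaining pieces have turned into seven. The auxiliary moves through $W$ cut the other images up, so the number of pieces is not a quantity that descends.

There is a structural reason why smaller support alone is no progress. For a class $A$, $g\mapsto\lambda_Ag\lambda_A^{-1}$ is an isomorphism from $\Gamma$ onto $\Gamma(A)$ (here $\lambda_A=\kappa_{A,\mathbb Z}$ is canonical). The remainder $h\in\Gamma(1(2))$ is therefore an arbitrary-looking element of a copy of $\Gamma$. Peeling pushes the remainder into a set as small as we like, but inside that set the original problem sits again, unchanged.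

The way past this point is to stop trying to make the remainder trivial and to study it modulo $T$. That the remainder can be pushed anywhere makes $\Gamma/T$ abelian; that the problem looks the same at every scale makes the remainder of a rescaled map equal to that of the original one. Together these turn the remainder into a function on partitions that is additive under substitution of partitions. Such a function can be computed in two ways on $\{0(mn),\dots,(mn-1)(mn)\}$, and this forces it to vanish.

## 4. $\Gamma/T$ is abelian and insensitive to scale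

**Lemma 4.**
(a) If $U,V$ are disjoint clopen sets and $\varphi:U\to V$ is canonical, then the map $\tau_\varphi$ that is $\varphi$ on $U$, $\varphi^{-1}$ on $V$ and the identity elsewhere lies in $T$.
(b) $T$ is normal in $\Gamma$.
(c) If $U,V$ are nonempty clopen sets with $U\cup V\ne\mathbb Z$ and $\varphi:U\to V$ is canonical, there is $t\in T$ with $t|_U=\varphi$.
(d) If $U,V$ are nonempty proper clopen sets with $U\cup V=\mathbb Z$, there is a nonempty proper clopen set $W$ with $U\cup W\ne\mathbb Z\ne W\cup V$. Hence $T$ acts transitively on the nonempty proper clopen sets.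

*Proof.* Part (c) is the parking trick of Section 3; the other parts make it usable everywhere.

(a) If $\varphi$ is $\kappa_{B_i,A_i}$ on the pieces $A_i$ of $U$, then all the $A_i$ and $B_i$ are pairwise disjoint, and $\tau_\varphi=\prod_i\tau_{A_i,B_i}$.

(b) Let $g\in\Gamma$. Then $g\tau_{A,B}g^{-1}$ exchanges $g(A)$ and $g(B)$ by $\varphi=g\kappa_{B,A}g^{-1}|_{g(A)}$ and its inverse, and fixes everything else. By Lemma 3(b), $\varphi$ is canonical, so $g\tau_{A,B}g^{-1}=\tau_\varphi\in T$ by (a).

(c) Let $W=\mathbb Z\setminus(U\cup V)\neq\emptyset$ and let $\theta:V\to W$ be canonical (Lemma 3(c)). Both $\tau_{\theta\varphi}$, which exchanges $U$ and $W$, and $\tau_\theta$, which exchanges $V$ and $W$, lie in $T$ by (a). For $t=\tau_\theta\tau_{\theta\varphi}$ and $u\in U$ we get $t(u)=\theta^{-1}\theta\varphi(u)=\varphi(u)$.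

(d) The set $\mathbb Z\setminus V$ is nonempty and clopen, so it has a nonempty clopen subset $W\ne\mathbb Z\setminus V$ (split a class). As $W\subseteq\mathbb Z\setminus V\subseteq U$, we have $U\cup W=U\ne\mathbb Z$. As $W\subsetneq\mathbb Z\setminus V$, we have $W\cup V\ne\mathbb Z$. For transitivity, let $U,V$ be nonempty proper clopen sets. If $U\cup V\neq\mathbb Z$, take a canonical $\varphi:U\to V$ and apply (c). If $U\cup V=\mathbb Z$, move $U$ to $W$ and then $W$ to $V$. $\square$

**Lemma 5.** For every nonempty proper clopen $V$, $\Gamma=T\,\Gamma(V)$. Consequently $\Gamma/T$ is abelian.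

*Proof.* **Step 1: peel off one piece.** Let $g\in\Gamma$. By splitting pieces, choose a partition of $\mathbb Z$ into $k\ge3$ classes $A_i$ such that $g$ is $\kappa_{B_i,A_i}$ on $A_i$. The densities of the $A_i$ sum to $1$, and so do those of the $B_i$. Hence for some $i$ the densities of $A_i$ and $B_i$ add up to at most $2/k\le2/3$, so $A_i\cup B_i\ne\mathbb Z$. By Lemma 4(c) there is $t\in T$ with $t|_{A_i}=g|_{A_i}$. Then $h=t^{-1}g$ fixes $A_i$ pointwise, so $h\in\Gamma(U)$ with $U=\mathbb Z\setminus A_i$, which is nonempty and proper.

**Step 2: move the remainder into $V$.** By Lemma 4(d) choose $t'\in T$ with $t'(U)=V$. Then $t'ht'^{-1}\in\Gamma(V)$. Since $T$ is normal, $t'ht'^{-1}=t'(ht'^{-1}h^{-1})h\in Th=Tg$. So $g\in T\,\Gamma(V)$.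

**Step 3: commutativity.** Let $g,h\in\Gamma$. By Step 2, $g$ is congruent mod $T$ to an element of $\Gamma(0(2))$ and $h$ to an element of $\Gamma(1(2))$. These two elements have disjoint supports, so they commute. $\square$

Write $Q=\Gamma/T$ additively, with projection $q:\Gamma\to Q$. Theorem 1 says $Q=0$.

**Lemma 6.**
(a) If $U,V$ are nonempty proper clopen sets, $\varphi:U\to V$ is canonical and $g\in\Gamma(U)$, then $q(\varphi g\varphi^{-1})=q(g)$.
(b) If $A\ne\mathbb Z$ is a class and $g\in\Gamma$, then $q(\lambda_Ag\lambda_A^{-1})=q(g)$.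

*Proof.* (a) Suppose first that $U\cup V\neq\mathbb Z$, and take $t\in T$ with $t|_U=\varphi$. Then $tgt^{-1}$ is $\varphi g\varphi^{-1}$ on $V=t(U)$. If $x\notin V$, then $t^{-1}(x)\notin U$ is fixed by $g$, so $tgt^{-1}$ fixes $x$. Hence $\varphi g\varphi^{-1}=tgt^{-1}$, and $q$ takes the same value on it as on $g$. If $U\cup V=\mathbb Z$, take $W$ from Lemma 4(d) and a canonical $\psi:U\to W$. Apply the first case to $\psi:U\to W$ and $g$, and then to $\varphi\psi^{-1}:W\to V$ and $\psi g\psi^{-1}\in\Gamma(W)$.

(b) Part (a) does not apply directly, because $g$ may have full support. So we use Lemma 5: write $g=th$ with $t\in T$ and $h\in\Gamma(V)$, $V=0(2)$. For a class transposition $\tau_{B,C}$, Lemma 3(a) gives $\lambda_A\kappa_{C,B}\lambda_A^{-1}=(\lambda_A\lambda_C)(\lambda_A\lambda_B)^{-1}=\kappa_{\lambda_A(C),\lambda_A(B)}$ on $\lambda_A(B)$, so $\lambda_A\tau_{B,C}\lambda_A^{-1}=\tau_{\lambda_A(B),\lambda_A(C)}$. Hence $\lambda_At\lambda_A^{-1}\in T$. Part (a), applied to the canonical map $\lambda_A|_V:V\to\lambda_A(V)$ between nonempty proper clopen sets, gives $q(\lambda_Ah\lambda_A^{-1})=q(h)$.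 Therefore $q(\lambda_Ag\lambda_A^{-1})=0+q(h)=q(g)$. $\square$

## 5. An additive function on partitions

We now read $q$ as a function of partitions. A $k$-partition is a partition of $\mathbb Z$ into $k$ classes. For $k$-partitions $\mathcal A,\mathcal B$ and a bijection $\beta:\mathcal A\to\mathcal B$, let $\sigma\in\Gamma$ be $\kappa_{\beta(A),A}$ on each $A\in\mathcal A$, and put
$$d(\mathcal A,\mathcal B)=q(\sigma)\in Q.$$
This does not depend on $\beta$: replacing $\beta$ by $\beta'$ multiplies $\sigma$ on the left by the map that is $\kappa_{\beta'(A),\beta(A)}$ on each $\beta(A)$. That map permutes the classes of $\mathcal B$ by canonical maps, so it is a product of class transpositions. We say that $\sigma$ realizes $d(\mathcal A,\mathcal B)$. Composing realizing maps gives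
$$d(\mathcal A,\mathcal B)+d(\mathcal B,\mathcal C)=d(\mathcal A,\mathcal C).\tag{4}$$
Every element of $\Gamma$ realizes some $d(\mathcal A,\mathcal B)$, by the definition of canonical. So every value of $q$ is a value of $d$.

To get a function of one partition, fix a reference partition for each $k$:
$$\mathcal R_1=\{\mathbb Z\},\qquad \mathcal R_k=\{1(2),\,2(4),\,4(8),\,\dots,\,2^{k-2}(2^{k-1}),\ 0(2^{k-1})\}\quad(k\ge2),$$
and put $f(\mathcal A)=d(\mathcal R_k,\mathcal A)$ for a $k$-partition $\mathcal A$. Then $f(\mathcal R_k)=0$, and by (4)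
$$d(\mathcal A,\mathcal B)=f(\mathcal B)-f(\mathcal A).\tag{5}$$
For example, $\mathcal R_3=\{1(2),2(4),0(4)\}$. Since $\tau_{0(2),1(2)}$ carries it to $\{0(2),3(4),1(4)\}$, we get $f(\{0(2),1(4),3(4)\})=0$. Then (5) and the map $\alpha$ give $f(\{0(3),1(3),2(3)\})=q(\alpha)$.

**Definition.** For a $k$-partition $\mathcal A$, a class $A\in\mathcal A$ and an $l$-partition $\mathcal B$, let $\mathcal A\circ_A\mathcal B$ be the $(k+l-1)$-partition obtained from $\mathcal A$ by replacing $A$ by the classes $\lambda_A(B)$, $B\in\mathcal B$.

For instance, with $\mathcal A=\{0(3),1(3),2(3)\}$, $A=1(3)$ and $\mathcal B=\{0(2),1(2)\}$ we get $\{0(3),2(3),1(6),4(6)\}$.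

**Lemma 7.** $f(\mathcal A\circ_A\mathcal B)=f(\mathcal A)+f(\mathcal B)$.

*Proof.* **Step 1: change the inner partition.** For $l$-partitions $\mathcal B,\mathcal B'$ we claim
$$d(\mathcal A\circ_A\mathcal B,\ \mathcal A\circ_A\mathcal B')=d(\mathcal B,\mathcal B').$$
If $A=\mathbb Z$, then $\mathcal A=\{\mathbb Z\}$ and both sides are the same. Let $A\neq\mathbb Z$ and let $\sigma$ realize $d(\mathcal B,\mathcal B')$ with bijection $\beta$. By Lemma 3(a), $\lambda_A\sigma\lambda_A^{-1}$ is $\kappa_{\lambda_A(\beta(B)),\lambda_A(B)}$ on $\lambda_A(B)$. Extended by the identity on the other classes of $\mathcal A$, it realizes the left side. By Lemma 6(b) its $q$-value is $q(\sigma)$.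

**Step 2: change the outer partition.** For $k$-partitions $\mathcal A\ni A$ and $\mathcal A'\ni A'$ we claim
$$d(\mathcal A\circ_A\mathcal B,\ \mathcal A'\circ_{A'}\mathcal B)=d(\mathcal A,\mathcal A').$$
Choose $\beta:\mathcal A\to\mathcal A'$ with $\beta(A)=A'$, and let $\sigma$ be the corresponding map. By Lemma 3(a), $\kappa_{A',A}$ maps each $\lambda_A(B)$ canonically onto $\lambda_{A'}(B)$. So the same $\sigma$ realizes both sides.

**Step 3: the reference partitions fit together.** Let $R=0(2^{k-1})\in\mathcal R_k$. Then $\lambda_R(n)=2^{k-1}n$, so $\lambda_R$ sends $2^i(2^{i+1})$ to $2^{k-1+i}(2^{k+i})$ for $0\le i\le l-2$, and $0(2^{l-1})$ to $0(2^{k+l-2})$. Hence $\mathcal R_k\circ_R\mathcal R_l=\mathcal R_{k+l-1}$. By (4), Step 2 and Step 1,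
$$f(\mathcal A\circ_A\mathcal B)=d(\mathcal R_k\circ_R\mathcal R_l,\ \mathcal A\circ_A\mathcal R_l)+d(\mathcal A\circ_A\mathcal R_l,\ \mathcal A\circ_A\mathcal B)=d(\mathcal R_k,\mathcal A)+d(\mathcal R_l,\mathcal B),$$
which is $f(\mathcal A)+f(\mathcal B)$. $\square$

## 6. The classes mod $mn$, reached along two routes

Let $\mathcal U_n=\{0(n),1(n),\dots,(n-1)(n)\}$ and $x_n=f(\mathcal U_n)$. If $B$ is a class mod $m$, the classes $\lambda_B(j(n))$, $0\le j<n$, are exactly the classes mod $mn$ contained in $B$; we write $\lambda_B(\mathcal U_n)$ for this set of classes.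

Let us settle $\alpha$ first. We have $x_2=0$, since $\mathcal U_2=\mathcal R_2$, and $x_3=q(\alpha)$ by Section 5. The partition $\mathcal U_6$ arises from $\mathcal U_2$ by replacing each of two classes by three, so Lemma 7, used twice, gives $x_6=x_2+2x_3=2x_3$. It also arises from $\mathcal U_3$ by replacing each of three classes by two, so $x_6=x_3+3x_2=x_3$. Hence $x_3=0$, that is, $\alpha\in T$. The general case is the same.

*Proof of Theorem 1.* **Step 1: $x_n=0$ for all $n$.** The partition $\mathcal U_{mn}$ arises from $\mathcal U_m$ by replacing each of its $m$ classes $B$ by $\lambda_B(\mathcal U_n)$. By Lemma 7, used $m$ times, and by symmetry,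
$$x_{mn}=x_m+m\,x_n,\qquad x_{mn}=x_n+n\,x_m.\tag{6}$$
Take $m=2$. As $x_2=0$, the two equations read $x_{2n}=2x_n$ and $x_{2n}=x_n$, so $x_n=0$.

**Step 2: $f=0$ on every partition.** Let $\mathcal B=\{B_1,\dots,B_k\}$ be any partition of $\mathbb Z$ into classes, $m_i$ the modulus of $B_i$, and $N=\operatorname{lcm}(m_1,\dots,m_k)$. Replacing each $B_i$ by $\lambda_{B_i}(\mathcal U_{N/m_i})$ gives $\mathcal U_N$. By Lemma 7 and Step 1,
$$0=x_N=f(\mathcal B)+\sum_i x_{N/m_i}=f(\mathcal B).$$

**Step 3: conclusion.** By (5), $d=0$. Every value of $q$ is a value of $d$, so $q=0$, and $\Gamma=T=\mathrm{CT}(\mathbb Z)$. $\square$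

With Theorem 1, the proof of Theorem 2 in Section 2 is complete: the conjecture is true.

## 7. The stabilizer of $\mathbb N_0$ and smaller generating sets

Let $\mathrm{RCWA}^+(\mathbb Z)$ be the subgroup of the elements of $\mathrm{RCWA}(\mathbb Z)$ that are order-preserving on each class of a suitable modulus. Passing to common multiples of moduli, one sees that these are the elements all of whose slopes are positive, so they form a subgroup because slopes multiply. Recall that a group is perfect if it equals its commutator subgroup, that its abelianization is the quotient by the commutator subgroup, and that the normal closure of a subgroup is the smallest normal subgroup containing it.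

**Theorem 3.**

1. $\mathrm{CT}(\mathbb Z)=\{\sigma\in\mathrm{RCWA}(\mathbb Z):\sigma(\mathbb N_0)=\mathbb N_0\}$.
2. $\mathrm{RCWA}^+(\mathbb Z)=\langle\mathrm{CT}(\mathbb Z),\nu\rangle$. For every residue class $C\ne\mathbb Z$, $\mathrm{RCWA}(\mathbb Z)=\langle\mathrm{CT}(\mathbb Z),\varsigma_C\rangle$. So the series $\nu_{r(m)}$ is redundant, and of the series $\varsigma_{r(m)}$ any single member with $m\ge2$ suffices.
3. The $\tau$'s and $\nu$'s alone do not suffice; the $\nu$'s and $\varsigma$'s alone do not suffice; $\langle\mathrm{CT}(\mathbb Z),\varsigma\rangle\ne\mathrm{RCWA}(\mathbb Z)$; no finite set suffices.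
4. $\mathrm{CT}(\mathbb Z)$ is perfect. There are epimorphisms $\det:\mathrm{RCWA}^+(\mathbb Z)\to\mathbb Z$ and $\mathrm{sgn}:\mathrm{RCWA}(\mathbb Z)\to\mathbb Z/2$ which are the abelianizations, and their kernels are the normal closures of $\mathrm{CT}(\mathbb Z)$ in the respective groups.
5. If $P$ is a set of primes with $2\in P$, Theorem 1 remains true when only residue classes whose moduli have all prime factors in $P$ are allowed.

Parts 1 to 3 are proved in this section, part 4 in Section 8 and part 5 in Section 9.

*Proof of part 1.* For every class $A$ we have $\lambda_A(k)\ge0\iff k\ge0$, so every element of $\Gamma=\mathrm{CT}(\mathbb Z)$ stabilizes $\mathbb N_0$. Conversely, let $\sigma(\mathbb N_0)=\mathbb N_0$. As $\sigma$ is bijective, $n\ge0\iff\sigma(n)\ge0$. In (2) this reads $k\ge0\iff\varepsilon_Ak+c_A\ge0$ for all $k\in\mathbb Z$. Large $k$ exclude $\varepsilon_A=-1$, and then $k\ge0\iff k\ge-c_A$ forces $c_A=0$. So $\sigma$ is $\kappa_{\sigma(A),A}$ on each $A$, and $\sigma\in\Gamma=\mathrm{CT}(\mathbb Z)$ by Theorem 1. $\square$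

*Proof of part 2.* **Step 1: all proper classes look alike.** Let $B,C\ne\mathbb Z$ be classes. A canonical bijection between their nonempty complements, together with $\kappa_{C,B}$, gives $g\in\Gamma=\mathrm{CT}(\mathbb Z)$ with $g|_B=\kappa_{C,B}$, that is, $g\lambda_B=\lambda_C$. Hence
$$g\nu_Bg^{-1}=\nu_C,\qquad g\varsigma_Bg^{-1}=\varsigma_C.\tag{7}$$

**Step 2: $\mathrm{RCWA}^+(\mathbb Z)$.** For $\sigma\in\mathrm{RCWA}^+(\mathbb Z)$ all $\varepsilon_A$ are $1$, so by (3) and Theorem 1, $\mathrm{RCWA}^+(\mathbb Z)$ is generated by $\mathrm{CT}(\mathbb Z)$ and all $\nu_B$; these do lie in it. Moreover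
$$\tau_{0(2),1(2)}\,\nu=\nu_{1(2)},\tag{8}$$
since $2k\mapsto2k+1\mapsto2k$ and $2k+1\mapsto2k+2\mapsto2k+3$. So $\langle\mathrm{CT}(\mathbb Z),\nu\rangle$ contains $\nu_{1(2)}$, hence by (7) all $\nu_B$ with $B\ne\mathbb Z$, and also $\nu$. It equals $\mathrm{RCWA}^+(\mathbb Z)$.

**Step 3: $\mathrm{RCWA}(\mathbb Z)$.** Let $K=\langle\mathrm{CT}(\mathbb Z),\varsigma_C\rangle$ with $C\ne\mathbb Z$. By (7), $K$ contains $\varsigma_B$ for all $B\neq\mathbb Z$. For any class $A$ let $A_i=\lambda_A(i(2))$, $i=0,1$. Then
$$\varsigma_A=\varsigma_{A_0}\,\nu_{A_1}^{-1}\,\varsigma_{A_1}.\tag{9}$$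
Indeed $\varsigma_A$ maps $\lambda_{A_0}(k)=\lambda_A(2k)$ to $\lambda_A(-2k)=\lambda_{A_0}(-k)$, and $\lambda_{A_1}(k)=\lambda_A(2k+1)$ to $\lambda_A(-2k-1)=\lambda_A(2(-k-1)+1)=\lambda_{A_1}(-k-1)$; the right side does the same. Taking some $A\ne\mathbb Z$ in (9) gives $\nu_{A_1}\in K$, so by (7) $\nu_B\in K$ for all $B\ne\mathbb Z$. By (8), $\nu=\tau_{0(2),1(2)}\nu_{1(2)}\in K$. Taking $A=\mathbb Z$ in (9) gives $\varsigma\in K$. So $K$ contains all generators of Theorem 2, and $K=\mathrm{RCWA}(\mathbb Z)$. $\square$

*Proof of part 3.* Each claim follows from the multiplicativity of slopes.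

- The $\tau$'s and $\nu$'s have positive slopes, so they generate a subgroup of $\mathrm{RCWA}^+(\mathbb Z)$, which does not contain $\varsigma$.
- The $\nu$'s and $\varsigma$'s generate a group whose elements have only slopes $\pm1$, whereas $\tau_{0(2),1(4)}$ has slope $2$ on $0(2)$.
- The slopes of an element of $\mathrm{CT}(\mathbb Z)$ are all positive, and those of $\varsigma$ are all negative. So each element of $\langle\mathrm{CT}(\mathbb Z),\varsigma\rangle$ has slopes of one sign. The element $\varsigma_{1(2)}$ has slope $1$ on $0(2)$ and $-1$ on $1(2)$, so it is not in this group.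
- A mapping with modulus $m$ has at most $|m|$ different slopes. So in a finitely generated subgroup only finitely many primes occur in numerators or denominators of slopes. But for every prime $p$, the classes $0(2)$ and $1(2p)$ are disjoint and $\tau_{0(2),1(2p)}$ has slope $p$ on $0(2)$. So no finite set generates $\mathrm{RCWA}(\mathbb Z)$. $\square$

## 8. Perfectness, the determinant and the sign

*Proof of Theorem 3, part 4.* **Step 1: $\mathrm{CT}(\mathbb Z)$ is perfect.** Let $(A,B)$ and $(A',B')$ be pairs of disjoint classes with $A\cup B\ne\mathbb Z\ne A'\cup B'$. A canonical bijection between the nonempty complements of $A\cup B$ and $A'\cup B'$, together with $\kappa_{A',A}$ and $\kappa_{B',B}$, gives $g\in\Gamma=\mathrm{CT}(\mathbb Z)$ with $g\tau_{A,B}g^{-1}=\tau_{A',B'}$. So all such transpositions have the same image $t$ in the abelianization of $\mathrm{CT}(\mathbb Z)$, written additively. For every disjoint pair $A,B$ put $A_i=\lambda_A(i(2))$ and $B_i=\lambda_B(i(2))$. By Lemma 3(a), $\kappa_{B,A}$ maps $A_i$ canonically onto $B_i$, so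
$$\tau_{A,B}=\tau_{A_0,B_0}\,\tau_{A_1,B_1},\qquad A_i\cup B_i\ne\mathbb Z.$$
If $A\cup B\ne\mathbb Z$, this gives $t=2t$, so $t=0$. Then for every pair the image of $\tau_{A,B}$ is $2t=0$. Hence the abelianization is trivial.

**Step 2: a number attached to $\sigma$ and a partition.** For $\sigma\in\mathrm{RCWA}(\mathbb Z)$, call a finite partition $\mathcal A$ of $\mathbb Z$ into classes admissible for $\sigma$ if for each $A\in\mathcal A$ the set $\sigma(A)$ is a class and $\sigma\lambda_A(k)=\lambda_{\sigma(A)}(\varepsilon_Ak+c_A)$ for all $k$, with some $\varepsilon_A\in\{1,-1\}$ and $c_A\in\mathbb Z$. By Lemma 1, admissible partitions exist. Put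
$$s_{\mathcal A}(\sigma)=\sum_{A\in\mathcal A}(c_A+\delta_A)\in\mathbb Z,$$
where $\delta_A=0$ if $\varepsilon_A=1$ and $\delta_A=1$ if $\varepsilon_A=-1$. To see why $\delta_A$ is there, take $\sigma=\varsigma$. For $\mathcal A=\{\mathbb Z\}$ we have $c=0$, $\delta=1$, with sum $1$. For $\mathcal A=\mathcal U_2$, the class $0(2)$ has $c=0$, $\delta=1$, and $1(2)$ has $c=-1$, $\delta=1$, since $-(2k+1)=2(-k-1)+1$; the sum is again $1$, whereas the sum of the $c$'s alone has changed.

**Step 3: independence of the partition.** Let $A\in\mathcal A$ and $B=\sigma(A)$, and replace $A$ by the classes $A_j=\lambda_A(j(n))$, $0\le j<n$. Put $B_j=\lambda_B(j(n))$ and write $\varepsilon_Aj+c_A=j'+nc_j$ with $0\le j'<n$. Since $\lambda_{A_j}(l)=\lambda_A(j+nl)$,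
$$\sigma\lambda_{A_j}(l)=\lambda_B\bigl(\varepsilon_A(j+nl)+c_A\bigr)=\lambda_B\bigl(j'+n(\varepsilon_Al+c_j)\bigr)=\lambda_{B_{j'}}(\varepsilon_Al+c_j).\tag{10}$$
So the finer partition is admissible, with data $(\varepsilon_A,c_j)$ on $A_j$. The map $j\mapsto j'$ is a permutation of $\{0,\dots,n-1\}$, because $j\mapsto\varepsilon_Aj+c_A$ is a bijection mod $n$. Hence
$$\sum_jc_j=\frac1n\Bigl(\varepsilon_A\sum_jj+nc_A-\sum_jj\Bigr)=\begin{cases}c_A&\varepsilon_A=1,\\ c_A-(n-1)&\varepsilon_A=-1.\end{cases}$$
In the first case $\sum_j(c_j+\delta_A)=c_A$; in the second it is $c_A-(n-1)+n=c_A+1$. In both cases it equals $c_A+\delta_A$, so the replacement does not change $s_{\mathcal A}(\sigma)$. If $N$ is a common multiple of the moduli in two admissible partitions, both become $\mathcal U_N$ by such replacements. So $s(\sigma)=s_{\mathcal A}(\sigma)$ does not depend on $\mathcal A$. We also note that every refinement of an admissible partition by classes is admissible: every class inside $A$ is some $\lambda_A(j(n))$ by Lemma 3(a), and (10) applies to it.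

**Step 4: multiplicativity.** Let $\sigma,\rho\in\mathrm{RCWA}(\mathbb Z)$, with $\mathcal A$ admissible for $\sigma$ and $\mathcal C$ admissible for $\rho$. For $A\in\mathcal A$ and $C\in\mathcal C$, a nonempty $\sigma(A)\cap C$ is a class inside $\sigma(A)$, so it is $\lambda_{\sigma(A)}(D)$ for a class $D$. The preimage of $D$ under $k\mapsto\varepsilon_Ak+c_A$ is a class, and so $\sigma^{-1}(\sigma(A)\cap C)$ is a class. These sets refine $\mathcal A$, hence form a partition admissible for $\sigma$; their images $\sigma(A)\cap C$ refine $\mathcal C$, hence form a partition admissible for $\rho$. If a piece has data $(\varepsilon,c)$ for $\sigma$ and its image has data $(\varepsilon',c')$ for $\rho$, then $\rho\sigma$ has on this piece the data $(\varepsilon'\varepsilon,\ \varepsilon'c+c')$. Now $\varepsilon'c\equiv c$ mod $2$, and the $\delta$ of $\varepsilon'\varepsilon$ is the sum of those of $\varepsilon'$ and $\varepsilon$ mod $2$. Therefore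
$$s(\rho\sigma)\equiv s(\rho)+s(\sigma)\pmod2,$$
and on $\mathrm{RCWA}^+(\mathbb Z)$, where all $\varepsilon$ are $1$, equality holds in $\mathbb Z$. So $\mathrm{sgn}=s\bmod2$ on $\mathrm{RCWA}(\mathbb Z)$ and $\det=s|_{\mathrm{RCWA}^+(\mathbb Z)}$ are homomorphisms. Both vanish on $\Gamma=\mathrm{CT}(\mathbb Z)$, where all $c$ and $\delta$ are $0$. With the partition $\{\mathbb Z\}$ we get $\det\nu=1$. For a class $C=r(m)$, the partition $\mathcal U_m$ shows $s(\nu_C)=s(\varsigma_C)=1$, so $\mathrm{sgn}(\nu_C)=\mathrm{sgn}(\varsigma_C)=1$. In particular both maps are onto.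

**Step 5: kernels.** Let $N^+$ be the normal closure of $\mathrm{CT}(\mathbb Z)$ in $\mathrm{RCWA}^+(\mathbb Z)$; it lies in $\ker\det$. By part 2, $\mathrm{RCWA}^+(\mathbb Z)/N^+$ is cyclic, generated by the image of $\nu$, and $\det$ maps it onto $\mathbb Z$ with $\nu\mapsto1$. A cyclic group with a generator mapped to $1\in\mathbb Z$ is mapped injectively, so $N^+=\ker\det$. Let $N$ be the normal closure of $\mathrm{CT}(\mathbb Z)$ in $\mathrm{RCWA}(\mathbb Z)$; it lies in $\ker\mathrm{sgn}$. By part 2, $\mathrm{RCWA}(\mathbb Z)/N$ is generated by the image of the involution $\varsigma_{1(2)}$, so it has order at most $2$. Since $\mathrm{sgn}(\varsigma_{1(2)})\ne0$, we get $N=\ker\mathrm{sgn}$.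

**Step 6: abelianizations.** Each of $N^+$ and $N$ is generated by conjugates of the perfect group $\mathrm{CT}(\mathbb Z)$, hence is perfect, and so is contained in the commutator subgroup of $\mathrm{RCWA}^+(\mathbb Z)$ or $\mathrm{RCWA}(\mathbb Z)$, respectively. The quotients by $N^+$ and $N$ are abelian, so $N^+$ and $N$ are exactly the commutator subgroups. Thus $\det$ and $\mathrm{sgn}$ are the abelianizations, onto $\mathbb Z$ and $\mathbb Z/2$. $\square$

## 9. Moduli with prescribed prime factors

*Proof of Theorem 3, part 5.* Let $P$ be a set of primes with $2\in P$. Call a class a $P$-class if all prime factors of its modulus lie in $P$; for $P=\{2\}$ these are the classes whose modulus is a power of $2$. The claim is that the canonical bijections of $\mathbb Z$ defined by finite partitions into $P$-classes whose images are $P$-classes are exactly the products of class transpositions $\tau_{A,B}$ with $P$-classes $A,B$.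

Sections 2 (through Lemma 3), 4, 5 and 6 go through word for word with "class" replaced by "$P$-class", and with $\mathcal U_n$ used only for those $n$ all of whose prime factors lie in $P$. To see this, we list the operations on classes used there and check that each stays within $P$-classes.

- Intersection of two classes: the modulus is the lcm of the moduli. For the same reason a finite union of $P$-classes is a union of classes mod $N$ for an $N$ with all prime factors in $P$, and so is its complement.
- Splitting a class into two: the modulus doubles, and $2\in P$. This is used for partitions into $k$ parts with $k$ large, for the set $W$ in Lemma 4(d), and for the refinement to at least three pieces in Lemma 5.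
- Passing from $A,B$ to $\lambda_A(B)$: the moduli multiply.
- Passing from $A'\subseteq A$ to $\lambda_A^{-1}(A')$: the modulus is the quotient of the moduli.
- The sets $0(2)$, $1(2)$ in Lemmas 5 and 6, and the reference partitions $\mathcal R_k$: all moduli are powers of $2$.
- In the proof of Theorem 1: equations (6) are used with $m=2$ and with $n$ having all prime factors in $P$; the lcm $N$ of the moduli of a partition into $P$-classes and the quotients $N/m_i$ have all prime factors in $P$. $\square$
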